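# A closed algebra strictly between $A(K)|\partial K$ and $C(\partial K)$ for a disc with infinitely many holes

## 1. Compact sets in $\mathbb C^2$ filled by holomorphic discs

Write points of $\mathbb C^2$ as $(z,w)$. For $Y\subset\mathbb C^2$ let $Y_z=\{w:(z,w)\in Y\}$ be the fiber over $z$. Everything in this lecture turns on pairs $T\subset Y$ of compact sets in $\mathbb C^2$ such that through each point of $Y\setminus T$ there passes a small holomorphic disc that stays in $Y$.

**Definition (passable point).** A point $x\in Y$ is *passable in $Y$* if there is a nonconstant holomorphic map $\gamma$ from an open disc containing the closed unit disc into $\mathbb C^2$, with image in $Y$ and $\gamma(0)=x$.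

Replacing $\gamma(\zeta)$ by $\gamma(s\zeta)$ with $0<s<1$ moves the image into any prescribed neighborhood of $x$. So passability depends only on $Y$ near $x$; it is inherited by larger sets, and it is preserved by local biholomorphisms. If $w$ is an interior point of $Y_z$, then $(z,w)$ is passable by a disc inside $\{z\}\times\mathbb C$; we call this a *vertical disc*. A disc on which $w$ is constant is called *horizontal*.

**Example.** Let $Y=\{|z|\le1,\ |w|\le1\}$. Points with $|z|<1$ are passable by horizontal discs, and points with $|w|<1$ by vertical ones. A point with $|z|=|w|=1$ is not passable: if $\gamma(0)$ is such a point, then $|z\circ\gamma|$ and $|w\circ\gamma|$ are maximal at $0$, so both components are constant.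

**Lemma 1 (maximum principle).** Let $T\subset Y\subset\mathbb C^2$ be compact, $T\neq\emptyset$, let every point of $Y\setminus T$ be passable in $Y$, and let $g$ be holomorphic in a neighborhood of $Y$. Then $\max_Y|g|=\max_T|g|$.

**Proof.** Suppose $|g(x_0)|=M=\max_Y|g|>\max_T|g|$. The set $Z=\{y\in Y:g(y)=g(x_0)\}$ is compact, and it is disjoint from $T$ because $|g|=M$ on it. Choose $y\in Z$ that maximizes $|z|$ on $Z$ and, among those points, maximizes $|w|$. Since $y\notin T$, there is a disc $\gamma$ through $y$ as in the definition. The function $g\circ\gamma$ is holomorphic, $|g\circ\gamma|\le M$, with equality at $0$; hence $g\circ\gamma$ is constant and $\gamma$ has values in $Z$. Now $|z\circ\gamma|$ is maximal at $0$, so $z\circ\gamma$ is constant. All points of the disc therefore maximize $|z|$ on $Z$, so $|w\circ\gamma|$ is maximal at $0$, and $w\circ\gamma$ is constant too. This contradicts that $\gamma$ is nonconstant. $\square$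

Here is what such pairs are for. Imagine that $Y$ contains the bidisc $\{|z|<1,|w|\le1\}$ and that $T$ is the graph of a continuous function $f$ over the boundary of a plane set $K$. Apply Lemma 1 to $g=\sum_k h_k(z)w^k$. It says that for $|w_0|\le1$
$$\Big|\sum_kh_k(0)w_0^k\Big|\le\max_{\partial K}\Big|\sum_kh_kf^k\Big| .$$
So the algebra generated by $f$ and holomorphic functions on $K$ still "sees" the whole disc $\{0\}\times\{|w|\le1\}$. We will not get one such $Y$. We will build a sequence $T^{(n)}\subset Y^{(n)}$ for which $T^{(n)}$ collapses onto the graph of $f$. The next section says why the inequality is worth this effort.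

## 2. Maximal subalgebras, Wermer's theorem, and the inequality to aim for

Let $K\subset\mathbb C$ be compact with boundary $\partial K$ and interior $\operatorname{Int}K$. For compact $X$, $C(X)$ is the algebra of continuous complex functions on $X$ with the uniform norm. $A(K)$ is the algebra of functions in $C(K)$ that are holomorphic on $\operatorname{Int}K$, and $A(K)|\partial K$ is the algebra of their restrictions to $\partial K$.

**Definition (maximal subalgebra).** A uniformly closed subalgebra $B\subsetneq C(\partial K)$ is *maximal* if every uniformly closed subalgebra $B'$ with $B\subseteq B'\subseteq C(\partial K)$ equals $B$ or $C(\partial K)$.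

The question is: if $\operatorname{Int}K$ is nonempty and connected, must $A(K)|\partial K$ be a maximal subalgebra of $C(\partial K)$?

**Simplest cases.** Let $K$ be the closed unit disc, with open disc $D$, and write $A_{\partial D}$ for $A(K)|\partial D$. If we add $\bar z^m$, $m\ge1$, to $A_{\partial D}$, we also get $z^{m-1}\bar z^m=\bar z$, hence all trigonometric polynomials, hence $C(\partial D)$. For any $K$, adding $\bar z$ gives $C(\partial K)$ by the Stone–Weierstrass theorem. For the disc there is a general theorem.

**Theorem (Wermer).** $A_{\partial D}$ is a maximal subalgebra of $C(\partial D)$.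

**Proof.** Let $B$ be a closed algebra with $A_{\partial D}\subset B\subset C(\partial D)$. If $1/z=\bar z\in B$, then $B=C(\partial D)$. Otherwise $z$ is not invertible in the commutative Banach algebra $B$, so there is a multiplicative linear functional $\chi$ on $B$ with $\chi(1)=1$, $\|\chi\|=1$, $\chi(z)=0$. By Hahn–Banach and Riesz, $\chi(g)=\int g\,d\nu$ with a measure $\nu$ on $\partial D$ with $\|\nu\|=1=\nu(\partial D)$, so $\nu\ge0$. For $n\ge1$ we have $\int z^n\,d\nu=\chi(z)^n=0$, and by conjugation $\int\bar z^n\,d\nu=0$. So $\nu$ is normalized Lebesgue measure. For $g\in B$ and $n\ge1$, $\int gz^n\,d\nu=\chi(g)\chi(z)^n=0$: the Fourier coefficients of $g$ with negative index vanish. The Fejér means of $g$ are polynomials converging uniformly to $g$, so $g\in A_{\partial D}$. $\square$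

The sensible first approach to the question is to copy this proof for a general $K$ with $0\in\operatorname{Int}K$. The start survives: if $1/z\notin B$ we get $\chi$ and a probability measure $\nu$ on $\partial K$, and for $h\in A(K)$ we may write $h-h(0)=zk$ with $k\in A(K)$, so $\chi(h)=h(0)$. What stops is the next step, that $\nu$ is *determined* by this. On the circle it is, because $A_{\partial D}+\overline{A_{\partial D}}$ is dense in $C(\partial D)$. One hole destroys this density. Let $K=\{|z|\le1\}\setminus\Delta(p,\varepsilon)$, where $\Delta(p,\varepsilon)$ is an open disc with closure in $D\setminus\{0\}$. If $\log|z-p|$ were a uniform limit on $\partial K$ of functions in $A(K)+\overline{A(K)}$, then, taking real parts, it would be a uniform limit on $\partial K$ of $\operatorname{Re}h_n$ with $h_n\in A(K)$. By the maximum principle for harmonic functions the convergence would be uniform on $K$, and so $h_n'=2\partial_z\operatorname{Re}h_n\to1/(z-p)$ uniformly on a circle in $\operatorname{Int}K$ around the hole. But $\oint h_n'\,dz=0$ and $\oint dz/(z-p)=2\pi i$.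 So with holes this argument gives nothing. It does suggest where to look for a counterexample: a set with holes, and a larger algebra on which evaluation at $0$ still extends to a multiplicative functional.

**Theorem 2.** There are a compact $K\subset\mathbb C$ with $\operatorname{Int}K$ nonempty and connected, and $f\in C(\partial K)$, such that the closed algebra $B$ generated by $A(K)|\partial K$ and $f$ satisfies
$$A(K)|\partial K\subsetneq B\subsetneq C(\partial K).$$

So the answer to the question is no. Only this negative answer is claimed; conditions on $K$ under which maximality does hold are not discussed. The next lemma reduces Theorem 2 to the inequality of Section 1.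

**Lemma 3 (criterion).** Let $K\subset\mathbb C$ be compact with $0\in\operatorname{Int}K$, and let $f\in C(\partial K)$ be such that for all $N$, all $h_0,\dots,h_N\in A(K)$ and all $|w_0|\le1$
$$\Big|\sum_{k=0}^Nh_k(0)w_0^k\Big|\le\max_{\partial K}\Big|\sum_{k=0}^Nh_kf^k\Big|.\tag{1}$$
Then $A(K)|\partial K$ is uniformly closed, and the closed algebra $B$ generated by it and $f$ satisfies $A(K)|\partial K\subsetneq B\subsetneq C(\partial K)$.

**Proof.** Put $U=\operatorname{Int}K$. Then $\partial U\subset K\setminus U=\partial K$, so by the maximum principle $\|h\|_K=\|h\|_{\partial K}$ for $h\in A(K)$. Since $A(K)$ is complete, $A(K)|\partial K$ is closed. The algebra $B$ is the closure of $B_0=\{\sum_{k\le N}h_kf^k:N\ge0,\ h_k\in A(K)\}$.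

*$f\notin A(K)|\partial K$.* If $f=F|_{\partial K}$ with $F\in A(K)$, then (1) with $h_0=-F$, $h_1=1$ gives $|w_0-F(0)|\le\max_{\partial K}|f-F|=0$ for all $|w_0|\le1$, which is absurd.

*$B\ne C(\partial K)$.* Take $w_0=0$ in (1). Applied to differences of two representations, (1) shows that $\sum h_kf^k\mapsto h_0(0)$ is well defined on $B_0$, and it is norm-decreasing. It is linear, and it is multiplicative because the zeroth coefficient of a product is the product of the zeroth coefficients. So it extends to a multiplicative linear functional $\chi$ on $B$ with $\chi(1)=1$ and $\chi(z)=0$. As $0\notin\partial K$, $1/z\in C(\partial K)$. If $1/z\in B$, then $1=\chi(z)\chi(1/z)=0$, a contradiction. $\square$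

## 3. Why a fiber cannot simply be shrunk

Start with $Y=\{|z|\le1,|w|\le1\}$ and $T=\{|z|=1\}\times\{|w|\le1\}$. The fibers of $T$ are fat; a graph has one-point fibers. So let us extend $Y$ beyond $|z|=1$ with thinner and thinner fibers. Put $\hat z=1/z$ and $s=|\hat z|$, so that we move into $\{s<1\}$, and aim for the fiber $\{|w|\le\tau\}$, $\tau<1$, over $\{s=a\}$, $a<1$.

**First attempt.** Over $a\le s\le1$ take the fiber $\log|w|\le\theta\log s$ with $\theta\log a=\log\tau$. Its boundary is swept by the local leaves $w=A\hat z^\theta$, so all points with $a<s<1$ are passable. The attempt stops at the points $s=1$, $|w|=1$. Near such a point $Y$ is given by $\log|w|\le\min(0,\theta\log s)$. If $\gamma$ is a disc in $Y$ through it, $|w\circ\gamma|$ is maximal at $0$, so $w\circ\gamma$ is constant of modulus $1$; then $s\ge1$ along $\gamma$ with equality at $0$, and $\hat z\circ\gamma$ is constant by the minimum principle. The point is not passable.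

No cleverer fibers repair this. If $T$ were reduced to $\{s=a\}\times\{|w|\le\tau\}$, then Lemma 1 with $g(z,w)=w$ would give $1\le\tau$. *So $T$ has to keep other points.*

To see where they arise, note that two pieces of $Y$ can be joined along a seam if the points where one piece ends are interior to the fibers of the other: there the vertical discs do the job. Try to join $\{|w|\le1\}$ (for $s$ near $1$) to the neck $\log|w|\le\theta\log(s/b_*)$ (for $s$ near $a$) by a middle piece $\log|w|\le u(s)$. The middle piece should dive below $0$ as $s$ increases through some $b_0$, and dive below $\theta\log(s/b_*)$ as $s$ decreases through $b_*<b_0$. We will see that $u_{z\bar z}>0$ makes the boundary points of the middle piece passable. For radial $u$, $4u_{\hat z\bar{\hat z}}=s^{-1}(su')'$, so we want $su'$ increasing. But $u-\theta\log(s/b_*)$ changes sign from $-$ to $+$ at $b_*$, so $su'\ge\theta>0$ there, and $u$ changes sign from $+$ to $-$ at $b_0>b_*$, so $su'\le0$ there. Hence the condition must fail somewhere between $b_*$ and $b_0$, and with circular fibers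 it fails for all arguments of $w$ at once.

The way past this point is to accept the failure but to *concentrate* it. A small perturbation $W(z,\arg w)$ of $u$, with compact support, may raise $u_{z\bar z}$ everywhere except in many tiny discs where a large negative Laplacian pays for it; and for different short arcs of $\arg w$ we pay in different discs. Then the non-passable points have $z$ in a tiny disc (a *cell*) and $w$ in a tiny set attached to that cell. Repeating this inside each cell, the values of $w$ above a point converge to one number $f(z)$. There is one more demand: limit points of cells must lie in $\partial K$, so next to each cell we open a *hole*. The fiber over the rim of the hole must be shrunk in its turn, which produces new cells and new holes inside, and so on.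

**Conventions.** $\Delta(q,r)$ is the open disc, $\overline\Delta(q,r)$ its closure, $m$ is area, $S^1=\mathbb R/2\pi\mathbb Z$, $\hat{\mathbb C}$ is the sphere. Arcs are nondegenerate; $\operatorname{int}I$ is the interior in $S^1$, so $\operatorname{int}S^1=S^1$. $C$ denotes a constant that may change from line to line.

## 4. Fibers $\log|\omega|\le V(z,\arg\omega)$ and their Levi form

For $O\subset\mathbb C$ open and $V\in C^\infty(O\times S^1)$ real, with variables $(z,t)$, put
$$[V]_z=\{0\}\cup\{\omega\ne0:\log|\omega|\le V(z,\arg\omega)\},\qquad[V]=\{(z,\omega):z\in O,\ \omega\in[V]_z\},$$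
$$\Lambda(V)=V_{z\bar z}+\Phi(V_z,V_t,V_{zt},V_{tt}),\qquad\Phi(S,P,R,T)=2\operatorname{Re}\frac{i\bar SR}{1-iP}+\frac{|S|^2T}{1+P^2}.$$
The set $[V]$ is relatively closed in $O\times\mathbb C$. Under a holomorphic change of variable $z=\varphi(\hat z)$ the quantities $V_{z\bar z}$, $\bar SR$ and $|S|^2$ are all multiplied by $|\varphi'|^2$, hence so is $\Lambda(V)$, and the condition $\Lambda(V)>0$ is invariant. If $V$ does not depend on $t$, then $\Lambda(V)=V_{z\bar z}$.

**Examples.** (i) $V=|z|^2$ has $\Lambda=1$. Through $(z_0,\omega_0)$ with $|\omega_0|=e^{|z_0|^2}$ passes the disc $\omega=\omega_0e^{2\bar z_0(z-z_0)}$, for which $\log|\omega|=|z|^2-|z-z_0|^2\le|z|^2$. (ii) $V=-|z|^2$ has $\Lambda=-1$. At $z_0=0$, $|\omega_0|=1$, a disc in $[V]$ has $\log|\omega|\le-|z|^2\le0$ with equality at the center, so $\omega$ is constant, then $z=0$: not passable. (iii) The $t$-terms matter. For $V=\operatorname{Re}(ze^{it})$, at $z=0$: $V_z=\frac12e^{it}$, $V_{zt}=\frac i2e^{it}$, $V_t=V_{tt}=V_{z\bar z}=0$, so $\Lambda(V)=2\operatorname{Re}\big(i\cdot\frac12e^{-it}\cdot\frac i2e^{it}\big)=-\frac12$,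 although $V$ is harmonic in $z$ for every $t$. For $V=\operatorname{Re}(ze^{-it})$ the same computation gives $+\frac12$.

**Lemma 4.** A point $(z_0,\omega_0)\in[V]$ is passable in $[V]$ if $\omega_0=0$, or $\log|\omega_0|<V(z_0,\arg\omega_0)$, or $\log|\omega_0|=V(z_0,t_0)$ and $\Lambda(V)(z_0,t_0)>0$, where $t_0=\arg\omega_0$.

**Proof.** In the first two cases $\omega_0$ is interior to $[V]_{z_0}$ (for $\omega_0=0$ because $V(z_0,\cdot)$ is bounded below), so there is a vertical disc. In the third case use local coordinates $(z,\xi)$, $\xi=\log\omega=x+it$, and $r=x-V(z,t)$, so that $[V]=\{r\le0\}$ near the point and $r=0$ at it. We have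
$$r_z=-V_z,\quad r_\xi=\tfrac12(\partial_x-i\partial_t)r=\tfrac12(1+iV_t)\ne0,\quad r_{z\bar\xi}=-\tfrac i2V_{zt},\quad r_{\xi\bar\xi}=-\tfrac14V_{tt}.$$
The vector $(1,a)$ with $a=2V_z/(1+iV_t)$ satisfies $r_z+r_\xi a=0$. The Levi form of $r$ at $(1,a)$ is
$$r_{z\bar z}+2\operatorname{Re}(r_{z\bar\xi}\bar a)+r_{\xi\bar\xi}|a|^2=-V_{z\bar z}-2\operatorname{Re}\frac{i\,\overline{V_z}\,V_{zt}}{1-iV_t}-\frac{|V_z|^2V_{tt}}{1+V_t^2}=-\Lambda(V)<0 .$$
Put $\gamma(\zeta)=(z_0,\log\omega_0)+(1,a)\zeta+v\zeta^2$ with $v\in\mathbb C^2$. In the Taylor expansion of $r\circ\gamma$ the linear terms vanish by the choice of $a$. The coefficient of $\zeta^2$ is a constant plus $\partial r\cdot v$, where $\partial r\ne0$, so we can choose $v$ to make it vanish; the coefficient of $\bar\zeta^2$ is its conjugate. Hence $r\circ\gamma=-\Lambda(V)(z_0,t_0)|\zeta|^2+O(|\zeta|^3)\le0$ for small $\zeta$. Rescale $\zeta$, and return to $\omega=e^\xi$. $\square$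

## 5. Concentrating the set $\{\Lambda\le0\}$ in small discs

**Lemma 5 (refinement).** Let $O\subset\mathbb C$ be open, $Q\subset O$ compact, $I\subset S^1$ a closed arc or $S^1$, and $V\in C^\infty(O\times S^1)$ real with $\Lambda(V)>0$ on $(O\times S^1)\setminus(\operatorname{int}Q\times\operatorname{int}I)$. Let $\varepsilon>0$. Then there are a real $W\in C_c^\infty(\operatorname{int}Q\times\operatorname{int}I)$ with $|W|<\varepsilon$, an integer $\nu\ge0$, points $q_1,\dots,q_\nu$, a number $\rho\in(0,\varepsilon)$, and closed arcs $I_j\subset\operatorname{int}I$ of length $<\varepsilon$, such that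

* (a) the discs $\overline\Delta(q_j,10\rho)$ are disjoint and contained in $\operatorname{int}Q$;
* (b) $\Lambda(V+W)>0$ on $(O\times S^1)\setminus\bigcup_j\Delta(q_j,\rho)\times\operatorname{int}I_j$;
* (c) $\nu\rho<\varepsilon$ and $\sup_{z\in\mathbb C}\sum_j\min\{1,\rho/|z-q_j|\}\le2$.

Condition (c) is not needed for passability. It will make the corrections of Section 10 small.

**Step 1: how much must be gained.** The set $A=\{\Lambda(V)\le0\}$ is relatively closed in $O\times S^1$ and contained in the compact set $Q\times I$, so it is compact, and $A\subset\operatorname{int}Q\times\operatorname{int}I$. If $A=\emptyset$, take $W=0$, $\nu=0$. Let $A\ne\emptyset$. Let $\mu\ge0$ be a large constant times a cutoff in $C_c^\infty(\operatorname{int}Q\times\operatorname{int}I)$ with values in $[0,1]$ that equals $1$ near $A$. On a compact neighborhood of $A$ where the cutoff is $1$, $\Lambda(V)$ is bounded below, and elsewhere $\Lambda(V)>0$; so we can choose the constant such that $\Lambda(V)+\mu>0$ on $O\times S^1$. Let $N\subset\operatorname{int}Q\times\operatorname{int}I$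 be a compact neighborhood of $\operatorname{supp}\mu$, and let $4\delta=\min_N(\Lambda(V)+\mu)>0$. We look for $W$ with $W_{z\bar z}\approx\mu$ or more, outside small sets, and with little influence through $\Phi$.

**Step 2: arcs, lattices and parameters.** Take a smooth partition of unity $\chi_k\ge0$, $\sum_{k=1}^{k_0}\chi_k=1$ on $S^1$, with $\operatorname{supp}\chi_k\subset\operatorname{int}A_k$, where the $A_k$ are closed arcs of length $<\varepsilon$, so short that $A_k\subset\operatorname{int}I$ whenever $A_k$ meets the $t$-projection of $\operatorname{supp}\mu$. To let different arcs pay at different points, take $\tau_1,\dots,\tau_{k_0}\in\mathbb C$ distinct modulo $\mathbb Z[i]$ and $0<\eta<1/8$ such that distinct points of $\bigcup_k(\tau_k+\mathbb Z[i])$ have distance $\ge4\eta$.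

The parameters are chosen in this order: $\sigma\in(0,1)$ small; then $\lambda\ge1$ large; then $d$ small with $\lambda d\le1$. Put $\kappa=\sigma d$ and $\rho=2\kappa d=2\sigma d^2$. The lattices will be scaled by $d$, so there are about $d^{-2}$ discs, and (c) forces radii of order $\sigma d^2$. Constants $C$ may depend on $V,\mu,N,\chi_k,\tau_k,\eta$ and, once it is fixed, on $\sigma$, but not on $\lambda$, $d$ or $(z,t)$.

**Step 3: the profile $b$.** We need a compactly supported function of one complex variable whose $\zeta\bar\zeta$-derivative is nonnegative outside $|\zeta|<\kappa$. Let $s=s_0+\lambda d\,s_1$. Here $s_0$ is radial, smooth, $0\le s_0\le1$, supported in $|\zeta|<2$, and $s_0=1$ on $|\zeta|\le1$. The function $s_1\ge0$ is radial and smooth, with $s_1=1/|\zeta|$ for $\kappa\le|\zeta|\le\eta$, $s_1\le1/|\zeta|$ everywhere, and $s_1=0$ for $|\zeta|\le\kappa/2$ or $|\zeta|\ge2\eta$. The part $s_0$ produces the gain $\mu$. The part $\lambda d\,s_1$ looks superfluous; Step 6 shows which error it absorbs. Since $\lambda d\le1$, $\int s\,dm\le C$.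

Let $\beta\ge0$ be a constant multiple of $\beta_0(\zeta/\kappa)$, with $\beta_0\ge0$ a fixed radial bump supported in $|\zeta|<1$, such that $\int\beta=\int s$; thus $\beta\le C/\kappa^2$. Let $b$ be the smooth radial function with
$$b_{\zeta\bar\zeta}=s-\beta,\qquad b=0\ \text{ for }|\zeta|\ge2 .$$
It exists: the convolution of $\frac2\pi\log|\cdot|$ with $s-\beta$ is radial, and since $s-\beta$ is radial with integral $0$ and support in $|\zeta|<2$, it vanishes for $|\zeta|\ge2$. The divergence theorem gives $2\pi r\,b'(r)=4\int_{|\tau|<r}(s-\beta)\,dm$, and $b_\zeta=b'(|\zeta|)\,\bar\zeta/(2|\zeta|)$, so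
$$b_\zeta=\frac1{\pi\zeta}\int_{|\tau|<|\zeta|}(s-\beta)\,dm,\qquad|b_\zeta|\le\frac C{|\zeta|}.$$
For $|\zeta|\le\kappa$ we have $s\le1+\lambda d\cdot2/\kappa\le3/\kappa$ and $\beta\le C/\kappa^2$, so the integral is $O(|\zeta|^2/\kappa^2)$ and $|b_\zeta|\le C|\zeta|/\kappa^2$. Integrating $|b'|=2|b_\zeta|$ from $|\zeta|=2$ inward gives $|b|\le C\log(4/\kappa)$.

**Step 4: definition of $W$ and the $q_j$.** For $l\in\mathbb Z[i]$ let $z_{kl}=d(\tau_k+l)$, $c_{kl}(t)=\mu(z_{kl},t)\chi_k(t)$ (with $\mu$ extended by $0$), $\zeta_{kl}=(z-z_{kl})/d$, and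
$$W(z,t)=d^2\sum_{k,l}c_{kl}(t)\,b(\zeta_{kl}).$$
The sum is finite because $\operatorname{supp}\mu$ is compact, and for each $z$ at most $C$ indices have $|\zeta_{kl}|\le2$. If $W(z,t)\ne0$, then $(z,t)$ is within $2d$, in the $z$-direction, of $\operatorname{supp}\mu$; so $\operatorname{supp}W\subset N$ for small $d$. Also
$$|W|,|W_t|,|W_{tt}|\le Cd^2\log(4/\kappa)\to0\quad(d\to0).$$
In particular $|W|<\varepsilon$ for small $d$. The $q_j$ are the points $z_{kl}$ with $c_{kl}\not\equiv0$, with the arc $I_j=A_k$. Then $z_{kl}$ lies in the $z$-projection of $\operatorname{supp}\mu$ and $A_k$ meets its $t$-projection, so $I_j\subset\operatorname{int}I$.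

**Step 5: proof of (a) and (c).** The $q_j$ have mutual distance $\ge4\eta d>20\rho$ for small $d$, and they lie in the $z$-projection of $\operatorname{supp}\mu$, a compact subset of $\operatorname{int}Q$. This gives (a), and $\rho<\varepsilon$, for small $d$.

For $d\le1$ there are at most $C_Qd^{-2}$ of them, with $C_Q$ independent of $\sigma$. So $\nu\rho\le2C_Q\sigma<\varepsilon$ for $\sigma$ small. For given $z$ at most one $q_j$ has $|z-q_j|<2\eta d$, and it contributes at most $1$. For the others, $|z-\tau|\le\frac32|z-q_j|$ for $\tau\in\Delta(q_j,\eta d)$, so $1/|z-q_j|$ is at most $\frac32$ times the mean of $1/|z-\tau|$ over this disc. These discs are disjoint. Hence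
$$\sum_{|z-q_j|\ge2\eta d}\frac\rho{|z-q_j|}\le2\sigma d^2\cdot\frac{3/2}{\pi\eta^2d^2}\int_{\operatorname{dist}(\tau,Q)<1}\frac{dm(\tau)}{|z-\tau|}\le C'\sigma\le1$$
for $\sigma$ small, with $C'$ independent of $\sigma$ and $z$, since the integral is bounded uniformly in $z$. Fix such a $\sigma$.

**Step 6: proof of (b).** Off $N$ we have $W=0$ nearby and $\mu=0$, so $\Lambda(V+W)=\Lambda(V)=\Lambda(V)+\mu>0$. Now let $(z,t)\in N$ be outside $\bigcup_j\Delta(q_j,\rho)\times\operatorname{int}I_j$.

*The main term.* If $c_{kl}(t)\ne0$, then $t\in\operatorname{int}A_k$, so $|z-z_{kl}|\ge\rho$, that is $|\zeta_{kl}|\ge2\kappa$, where $\beta=0$. Hence $W_{z\bar z}=\sum c_{kl}(t)s(\zeta_{kl})$, a sum of nonnegative terms. For each $k$ some $l$ has $|\zeta_{kl}|\le1$, so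
$$\sum_{k,l}c_{kl}(t)s_0(\zeta_{kl})\ge\sum_k\chi_k(t)\big(\mu(z,t)-Cd\big)=\mu(z,t)-Cd .$$

*The first derivatives.* A function $c\ge0$ on $S^1$ with $|c''|\le M$ satisfies $0\le c(t+x)\le c(t)+c'(t)x+\frac M2x^2$ for all real $x$, so $c'(t)^2\le2Mc(t)$. The $c_{kl}$ are nonnegative with uniformly bounded second derivatives, so $|c_{kl}'|\le C\sqrt{c_{kl}}$; in particular $c_{kl}(t)=0$ implies $c_{kl}'(t)=0$. At most one index $(k,l)$ has $|\zeta_{kl}|<\eta$. If it exists and $c_{kl}(t)\ne0$, write $c=c_{kl}(t)$, $c'=c_{kl}'(t)$, $\zeta=\zeta_{kl}$, $y=d/|\zeta|$, $u=d\,b_\zeta(\zeta)$. Then $2\kappa\le|\zeta|<\eta$, so $y\le1/(2\sigma)$, $s_1(\zeta)=1/|\zeta|$, and $|u|\le Cy\le C$. Otherwise put $c=c'=y=u=0$. The terms with $|\zeta_{kl}|\ge\eta$ contribute $O(d)$ to $W_z=d\sum c_{kl}b_\zeta(\zeta_{kl})$ and to $W_{zt}$. Hence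
$$W_{z\bar z}\ge\mu-Cd+\lambda cy,\qquad W_z=cu+O(d),\qquad W_{zt}=c'u+O(d).$$

*Why $s_1$ is there.* Near a disc the number $y$ may be as large as $1/(2\sigma)$; so $W_z$ and $W_{zt}$ are bounded but not small, and they enter $\Lambda$ through $\Phi$. With $s_0$ alone our estimate would not close, and $\sigma$ may not be taken large because of (c). The term $\lambda cy$ pays for this error. All arguments of the smooth function $\Phi$ stay in a bounded set independent of $\lambda$ and $d$, and $W_t,W_{tt}\to0$. So with $(S,P,R,T)=(V_z,V_t,V_{zt},V_{tt})$,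
$$\Lambda(V+W)\ge\Lambda(V)+\mu+\lambda cy-\big|\Phi(S+cu,P,R+c'u,T)-\Phi(S,P,R,T)\big|-o(1),$$
where $o(1)\to0$ as $d\to0$, uniformly in $(z,t)$. Since
$$\overline{(S+cu)}(R+c'u)-\bar SR=c'\bar Su+c\bar uR+cc'|u|^2,\qquad|S+cu|^2-|S|^2=2c\operatorname{Re}(\bar Su)+c^2|u|^2,$$
the difference of the $\Phi$'s is at most $C(|c'|+c)(|u|+|u|^2)\le C_3\sqrt c\,y$, with $C_3\ge1$ independent of $\lambda$ and $d$. Minimizing over $\sqrt c$,
$$\lambda cy-C_3\sqrt c\,y\ge-\frac{C_3^2y}{4\lambda}\ge-\frac{C_3^2}{8\lambda\sigma}.$$
Choose $\lambda\ge C_3^2/(8\sigma\delta)$ and then $d$ small. Then $\Lambda(V+W)\ge4\delta-\delta-o(1)>0$. $\square$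

## 6. Opening a hole with a small fiber over its rim

The next lemma modifies $[V]$ over a disc on which $\Lambda(V)>0$. It removes a small concentric disc, over whose rim the fiber is a small set near a prescribed interior point $c$ of the fiber, and it creates no non-passable points except over the rim. The fibers are first lowered a little near $q$ by a logarithm, and then a neck takes over that follows leaves of a Riemann map.

**Lemma 6 (hole).** Let $V\in C^\infty(O\times S^1)$ be real, $\overline\Delta(q,R)\subset O$, $\Lambda(V)>0$ on $\overline\Delta(q,R)\times S^1$, $c\neq0$ with $\log|c|<V(q,\arg c)$, and $\delta>0$. There are $\kappa\in(0,\min(\delta,R/2))$, an open $G\subset\Delta(c,\delta)$, a biholomorphic $\Psi:G\to\{|v|<2\}$, and a compact $Y^*\subset\{\kappa\le|z-q|\le R\}\times\mathbb C$ with: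

* (i) $Y^*_z=[V]_z$ for $\frac34R\le|z-q|\le R$, and $Y^*_z\subset\{|\omega|\le e^{\max V}\}$ for all $z$, where $\max V$ is over $\overline\Delta(q,R)\times S^1$;
* (ii) $Y^*_z=E:=\{|\Psi|\le1\}$ for $|z-q|=\kappa$, and $Y^*_z\supset E$ for $|z-q|\ge\kappa$ close to $\kappa$;
* (iii) every point of $Y^*$ with $\kappa<|z-q|<R$ is passable in $Y^*$.

**Step 1: lowering $V$ near $q$ while keeping $\Lambda>0$.** Write $s=|z-q|$. Let $\Gamma=\max(1,\sup2|V_z|)$, sup over $\overline\Delta(q,R)\times S^1$, and $c_1=8e\Gamma$. By the explicit form of $\Phi$ there is $C$ with $|\Phi(S+w,P,R',T)-\Phi(S,P,R',T)|\le C(|w|+|w|^2)$ for $w\in\mathbb C$ and $(S,P,R',T)$ in the range of $(V_z,V_t,V_{zt},V_{tt})$ there. Put $\lambda=C(3+c_1)$ and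
$$\ell(s)=\varrho(s)\big(\log(s/R)+4\lambda(s-R)\big)\le0\quad(0<s\le R),\qquad\ell(s)=0\quad(s>R),$$
where $\varrho$ is a smooth cutoff with values in $[0,1]$, $\varrho=1$ for $s\le R/2$ and $\varrho=0$ for $s\ge\frac34R$. For small $\theta>0$ put
$$V'=V+\theta\ell(s),\qquad s_1=\theta/c_1,\qquad s_2=es_1<R/2 .$$
We claim that $\Lambda(V')>0$ on $s_1\le s\le R$ for $\theta$ small. For $R/2\le s\le R$, $\Lambda(V')\to\Lambda(V)$ uniformly as $\theta\to0$. For $s_1\le s\le R/2$ let $y=\theta/s\le c_1$. As $\log s$ is harmonic and $s_{z\bar z}=1/(4s)$, we have $\theta\ell_{z\bar z}=\lambda y$, and $|\theta\ell_z|=\frac\theta2|\ell'(s)|\le y/2+2\lambda\theta$. If $2\lambda\theta\le1$, then $|\theta\ell_z|\le c_1/2+1$, so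
$$C(|\theta\ell_z|+|\theta\ell_z|^2)\le C(3+c_1)(y/2+2\lambda\theta)=\lambda y/2+2\lambda^2\theta .$$
Since $\ell$ does not depend on $t$, only the first argument of $\Phi$ changes, and $\Lambda(V')\ge\Lambda(V)+\lambda y/2-2\lambda^2\theta>0$ for $\theta$ small.

**Step 2: a fixed fiber $F$ that $[V']$ crosses.** Let $\ell_1=\ell(s_1)$. Then $\ell(s_2)\ge\ell_1+1$. Let $V_*(t)=V(q,t)+\theta\ell_1+\theta/2$. Since $|V(z,t)-V(q,t)|\le\Gamma s_2=\theta/8$ for $s\le s_2$,
$$V'>V_*\ \text{ on }s=s_2,\qquad V'<V_*\ \text{ on }s=s_1 .\tag{2}$$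
Indeed $V'\ge V(q,t)-\frac\theta8+\theta\ell_1+\theta$ on $s=s_2$, and $V'\le V(q,t)+\frac\theta8+\theta\ell_1$ on $s=s_1$. Let $F=\{0\}\cup\{\log|\omega|\le V_*(\arg\omega)\}$, a closed Jordan domain, star-shaped about $0$, with interior $\{0\}\cup\{\log|\omega|<V_*\}$. As $\theta\to0$, $\theta\ell_1\to0$ (it is of the size of $\theta\log\theta$), so $c\in\operatorname{int}F$ for small $\theta$. Also $\ell_1\le\log(s_1/R)<-\frac12$, so $V_*<V(q,\cdot)$. Fix such a $\theta$.

**Step 3: the neck.** Let $\psi:\operatorname{int}F\to\{|v|<1\}$ be a Riemann map with $\psi(c)=0$. As $\psi$ is proper, $|\psi|$ extends continuously to $F$ with value $1$ on $\partial F$. By (2) the compact set $\bigcup_{s=s_1}[V']_z$ lies in $\operatorname{int}F$, so on it $|\psi|\le e^{-2\vartheta}$ for some $\vartheta>0$. Choose $\kappa<s_1$ with $\kappa<\min(\delta,R/2)$, $\tau:=(\kappa/s_2)^\vartheta\le\frac14$ and $\{|\psi|\le2\tau\}\subset\Delta(c,\delta)$. Put $G=\{|\psi|<2\tau\}$, $\Psi=\psi/\tau$,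
$$\mathcal N=\{\kappa\le s\le s_2,\ \omega\in F,\ |\psi(\omega)|\le(s/s_2)^\vartheta\},\qquad Y^*=\{s_1\le s\le R,\ \omega\in[V']_z\}\cup\mathcal N .$$
Both sets are compact. (i) holds since $V'=V$ for $s\ge\frac34R$, $s_2<R/2$, $V'\le V$ and $V_*<V(q,\cdot)$. (ii) holds since for $\kappa\le s<s_1$ only $\mathcal N$ contributes, its fiber increases with $s$, and at $s=\kappa$ it is $\{|\psi|\le\tau\}$.

**Step 4: passability.**

* Points of the first set with $s_1<s<R$: Lemma 4 and Step 1.
* Points of the first set with $s=s_1$: there $\omega\in\operatorname{int}F$ and $|\psi|\le e^{-2\vartheta}<e^{-\vartheta}=(s_1/s_2)^\vartheta$, so there is a vertical disc in $\mathcal N$.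
* Points of $\mathcal N$ with $s=s_2$: by (2), $F\subset\operatorname{int}[V']_z$, so there is a vertical disc in $[V']$.
* Points $(z_0,\omega_0)\in\mathcal N$ with $\kappa<s<s_2$: if $|\psi(\omega_0)|<(s/s_2)^\vartheta$, a vertical disc. If equality holds, then $|\psi(\omega_0)|<1$, and the disc $z\mapsto\big(z,\psi^{-1}\big(\psi(\omega_0)((z-q)/(z_0-q))^\vartheta\big)\big)$, $z$ near $z_0$, with the branch of the power equal to $1$ at $z_0$, lies in $\mathcal N$: the argument of $\psi^{-1}$ has modulus $(|z-q|/s_2)^\vartheta$. $\square$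

## 7. Cells and holes together

For $J\subset\mathbb R$ put $\mathcal R(I,J)=\{\omega\ne0:\arg\omega\in I,\ \log|\omega|\in J\}$. For example $\mathcal R(S^1,[-0.6,0.6])$ is the annulus $e^{-0.6}\le|\omega|\le e^{0.6}$, and $e^{0.6}<2$.

**Lemma 7 (refine and insert).** Let $O,Q,I,V$ be as in Lemma 5, $|V|<\frac12$ on $O\times S^1$, and $J\subset[-0.6,0.6]$ a compact interval with $V(Q\times I)\subset\operatorname{int}J$. For every $\eta>0$ there are finitely many (possibly no) disjoint closed discs ("new boxes") in $\operatorname{int}Q$, namely *cells* $Q_j=\overline\Delta(q_j,\rho)$ and, for each $j$, a *hole-box* $H_j=\overline\Delta(p_j,\kappa_j)\subset\Delta(q_j,4\rho)\setminus\overline\Delta(q_j,3\rho)$, and a relatively closed subset $\tilde Y$ of $(O\setminus\bigcup\operatorname{int}H_j)\times\mathbb C$, contained in $\{|\omega|<2\}$, such that: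

* (R1) $\tilde Y_z=[V]_z$ for $z\in O$ outside a compact subset of $\operatorname{int}Q$.
* (R2) The discs $\overline\Delta(q_j,10\rho)$ are disjoint and contained in $\operatorname{int}Q$; $\rho,\kappa_j<\eta$; and (c) of Lemma 5 holds with $\eta$ in place of $\varepsilon$, where $\nu$ is the number of cells.
* (R3) With $O_j=\Delta(q_j,2\rho)$ there are real $V_j\in C^\infty(O_j\times S^1)$, $|V_j|<\frac12$, a closed arc $I_j$ and a compact interval $J_j$, with $\tilde Y_z=[V_j]_z$ on $O_j$, $\Lambda(V_j)>0$ off $\operatorname{int}Q_j\times\operatorname{int}I_j$, $V_j(Q_j\times I_j)\subset\operatorname{int}J_j$, $J_j\subset J$, $\mathcal R(I_j,J_j)\subset\mathcal R(I,J)$ and $\operatorname{diam}\mathcal R(I_j,J_j)<\eta$.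
* (R4) There are bounded open $G_j$ with $\overline{G_j}\subset\mathcal R(I,J)$, $\operatorname{diam}G_j<\eta$, and biholomorphic $\Psi_j:G_j\to\{|v|<2\}$ such that $\tilde Y_z=\{|\Psi_j|\le1\}$ for $z\in\partial H_j$, and $\tilde Y_z\supset\{|\Psi_j|\le1\}$ for $z\notin\operatorname{int}H_j$ near $\partial H_j$.
* (R5) Every point of $\tilde Y$ is passable in $\tilde Y$, except possibly points with $z\in\partial H_j$, and points with $z\in Q_j$, $\omega\in\mathcal R(I_j,J_j)$, for some $j$.

So cell $j$ is again a situation of the type we started from, with all data smaller.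

**Step 1: the cells.** Apply Lemma 5 with small $\varepsilon\le\eta$. Put $V'=V+W$, $V_j=V'|_{O_j\times S^1}$ and
$$J_j=\big[\min_{Q_j\times I_j}V'-\varepsilon,\ \max_{Q_j\times I_j}V'+\varepsilon\big].$$
Since $W$ is supported in $Q\times I$, $|W|<\varepsilon$ and $\max_{Q\times S^1}|V|<\frac12$, we have $|V'|<\frac12$ for small $\varepsilon$. The end points of $J_j$ are within $2\varepsilon$ of the compact set $V(Q\times I)\subset\operatorname{int}J$, so $J_j\subset J$ for small $\varepsilon$. The length of $J_j$ is at most the oscillation of $V$ on $Q_j\times I_j$ plus $4\varepsilon$, while $\operatorname{diam}Q_j\le2\varepsilon$ and $I_j$ has length $<\varepsilon$. As $e^\xi$ has Lipschitz constant $<2$ on $\operatorname{Re}\xi\le0.6$, the diameter of $\mathcal R(I_j,J_j)$ is at most twice the sum of the lengths of $I_j$ and $J_j$. By uniform continuity of $V$ on $Q\times I$ it is $<\eta$ for small $\varepsilon$. Finally $\Lambda(V_j)>0$ off $\operatorname{int}Q_j\times\operatorname{int}I_j$ by Lemma 5(b), because $O_j$ meets no $\Delta(q_i,\rho)$ with $i\neq j$.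

**Step 2: the holes.** Choose $\overline\Delta(p_j,R_j)\subset\Delta(q_j,4\rho)\setminus\overline\Delta(q_j,3\rho)$. It avoids all $\Delta(q_i,\rho)$, so $\Lambda(V')>0$ on $\overline\Delta(p_j,R_j)\times S^1$. Choose $t_j\in\operatorname{int}I_j$ and $c_j=e^{V'(p_j,t_j)-\varepsilon+it_j}$. Then $\log|c_j|<V'(p_j,t_j)$. Since $t_j\in\operatorname{int}I$ and $\log|c_j|\in V(Q\times I)+[-2\varepsilon,0]\subset\operatorname{int}J$, the point $c_j$ is interior to $\mathcal R(I,J)$. Apply Lemma 6 to $V',p_j,R_j,c_j$ and a $\delta<\eta/2$ so small that $\overline\Delta(c_j,\delta)\subset\mathcal R(I,J)$. It gives $\kappa_j$, $G_j$, $\Psi_j$, $Y_j^*$. Let $\tilde Y$ be the union of $[V']$ over $O\setminus\bigcup\Delta(p_j,R_j)$ and the sets $Y_j^*$. It is relatively closed, and it lies in $\{|\omega|<2\}$ since $e^{1/2}<2$.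

(R1) holds with the compact set consisting of the $z$-projection of $\operatorname{supp}W$ and the discs $\overline\Delta(p_j,R_j)$. (R2) and (R3) were shown in Step 1, together with $\kappa_j<\delta<\eta$ and the fact that $O_j=\Delta(q_j,2\rho)$ is disjoint from all discs $\overline\Delta(p_i,R_i)$. (R4) is Lemma 6(ii) with $G_j\subset\Delta(c_j,\delta)$.

**Step 3: (R5).** By Lemma 6(i), $\tilde Y=[V']$ over the open set $O\setminus\bigcup\overline\Delta(p_j,\frac34R_j)$. There, by Lemma 4, a non-passable point has $\log|\omega|=V'(z,\arg\omega)$ and $\Lambda(V')\le0$ at $(z,\arg\omega)$. By Lemma 5(b), $z\in\Delta(q_j,\rho)$ and $\arg\omega\in\operatorname{int}I_j$ for some $j$, and then $\log|\omega|=V'(z,\arg\omega)\in J_j$, so $\omega\in\mathcal R(I_j,J_j)$. Over $\{\kappa_j<|z-p_j|<R_j\}$ use Lemma 6(iii). The remaining points have $z\in\partial H_j$. $\square$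

## 8. Configurations and the inductive step

**Definition (configuration).** A *configuration* consists of:

* finitely many pairwise disjoint closed discs (*boxes*) in $\hat{\mathbb C}$: *hole-boxes* $H_i$, one of which, $H_0$, is the exterior $\{|z|\ge r\}\cup\{\infty\}$ of a disc about $0$, and *cells* $Q_k\subset\mathbb C$;
* for each hole-box, an open $G_i\subset\{|w|<2\}$ and a biholomorphic $\omega_i:G_i\to\{|\omega|<2\}$; put $E_i=\{|\omega_i|\le1\}$ and *value set* $B_i=\overline{G_i}$;
* for each cell, an open disc $O_k\supset Q_k$ in $\mathbb C$ disjoint from all other boxes; an open $G_k\subset\{|w|<2\}$ and a biholomorphic $\omega_k:G_k\to\{|\omega|<2\}$; a real $V_k\in C^\infty(O_k\times S^1)$ with $|V_k|<\frac12$; a closed arc $I_k$ (or $S^1$); a compact interval $J_k\subset[-0.6,0.6]$ with $V_k(Q_k\times I_k)\subset\operatorname{int}J_k$; *value set* $B_k=\omega_k^{-1}(\mathcal R(I_k,J_k))$, compact since $e^{0.6}<2$;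
* a compact $Y\subset L\times\{|w|<2\}$, where $L=\hat{\mathbb C}\setminus\bigcup\operatorname{int}H_i$, a compact subset of $\mathbb C$,

such that

* (A1) $Y_z=E_i$ for $z\in\partial H_i$, and $Y_z\supset E_i$ for $z\in L$ near $\partial H_i$;
* (A2) $Y_z=\omega_k^{-1}([V_k]_z)$ for $z\in O_k$, and $\Lambda(V_k)>0$ off $\operatorname{int}Q_k\times\operatorname{int}I_k$;
* (A3) every point of $Y\setminus T$ is passable in $Y$, where
$$T=\bigcup_i\partial H_i\times E_i\ \cup\ \bigcup_k\{(z,w)\in Y:z\in Q_k,\ w\in B_k\}.$$

The set $T$ is compact and nonempty. So Lemma 1 applies to every configuration.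

**Example (the initial configuration $\mathcal C_0$).** $H_0=\{|z|\ge1\}\cup\{\infty\}$, $\omega_0=w$ on $G_0=\{|w|<2\}$, $Y=\{|z|\le1,|w|\le1\}$, no cells. For (A3): points with $|z|<1$ have horizontal discs.

Given a configuration $\mathcal C_n$ we construct $\mathcal C_{n+1}$ by treating every cell and every hole-box as follows. All changes take place over the disjoint boxes of $\mathcal C_n$, so points of $Y$ not over boxes stay passable.

**Step 1: refining a cell.** Apply Lemma 7 to $(O_k,Q_k,I_k,J_k,V_k)$ in the coordinate $\omega=\omega_k(w)$. Replace $Y$ over $O_k$ by $\{(z,w):(z,\omega_k(w))\in\tilde Y\}$. Replace $Q_k$ by the new cells, with coordinate $\omega_k$ on $G_k$ and data $O_j,V_j,I_j,J_j$, and the new hole-boxes, with coordinate $\Psi_j\circ\omega_k$ on $\omega_k^{-1}(G_j)$. By (R1), $Y$ is changed only over a compact subset of $\operatorname{int}Q_k$; the new $Y$ is compact, because over the compact set $Q_k\setminus\bigcup\operatorname{int}H_j$ the set $\tilde Y$ is closed in $\,\cdot\times\mathbb C$ and bounded, hence compact, and it lies in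 $\{|\omega|<2\}$. Over the open set $O_k$, which includes $\partial Q_k$, (A3) is (R5): the exceptions there belong to the new $T$. For the new boxes (A1) and (A2) are (R4) and (R3). Each $O_j\subset\operatorname{int}Q_k$ is disjoint from all other boxes.

**Step 2: shrinking a hole-box, the profile.** Let $H=\{|\hat z|\le1\}$, where $\hat z=(z-q)/\kappa$ if $H=\overline\Delta(q,\kappa)$, or $\hat z=r/z$ for $H_0$, and let $\omega=\omega_i(w)$, $s=|\hat z|$. Let $a=a_n=1-4^{-n-1}$ and let $\tau\in(0,\frac12]$ be small, as specified in Step 6. We want a smaller hole-box $\{s\le a\}$ with the fiber $\{|\omega|\le\tau\}$ over its rim. Choose $b_*\in(a,1)$, put $\theta=\log(1/\tau)/\log(b_*/a)$, and then choose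
$$a<b_5<b_*<b_4<b_2<b_0<b_1<1$$
with $b_5,b_4$ close to $b_*$ and $b_1,b_2$ close to $b_0$, so close that there is a smooth radial function $u$, $|u|<\frac12$, on a neighborhood $O\subset\{a<s<1\}$ of $\{b_5\le s\le b_1\}$ with
$$u=\theta\log(s/b_*)+(s^2-b_*^2)\ \text{ near }[b_5,b_4],\qquad u=s^{-2}-b_0^{-2}\ \text{ near }[b_2,b_1].$$
Both expressions vanish at $b_*$, respectively $b_0$, so they are small on the short intervals; in between interpolate smoothly with values in $(-\frac12,\frac12)$. This is the profile from Section 3:
$$u(b_5)<\theta\log(b_5/b_*),\qquad u(b_4)>\theta\log(b_4/b_*),\qquad u(b_2)>0>u(b_1).\tag{3}$$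
We may take $O=\{b_5-\epsilon<s<b_1+\epsilon\}$ such that the two formulas hold on $\{b_5-\epsilon<s\le b_4+\epsilon\}$ and $\{b_2-\epsilon\le s<b_1+\epsilon\}$. There $u_{\hat z\bar{\hat z}}=1$, respectively $s^{-4}$. So with $Q=\{b_4\le s\le b_2\}$ we have $\Lambda(u)>0$ off a compact subset of $\operatorname{int}Q\times S^1$, and by invariance of the sign the same holds in the variable $z$. In between, as Section 3 showed, $\Lambda(u)>0$ must fail; Lemma 7 takes care of that.

**Step 3: the new set over $H$.** Apply Lemma 7, in the variable $z$, to $V=u$, $O$, $Q$, $I=S^1$, $J=[-0.6,0.6]$; let $\mathcal P$ be the part of $\tilde Y$ over $b_5\le s\le b_1$. By (R1), $\mathcal P_z=[u]_z$ for $s\in[b_5,b_4]\cup[b_2,b_1]$. Put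
$$\mathcal S=\{b_2\le s\le1,\ |\omega|\le1\},\qquad\mathcal N=\{a\le s\le b_4,\ \omega=0\text{ or }\log|\omega|\le\theta\log(s/b_*)\}.$$
Define $Y$ over $H\setminus\{s<a\}$, minus the interiors of the new hole-boxes, to be $\mathcal S\cup\mathcal P\cup\mathcal N$ in the coordinate $\omega$. We have $|\omega|<2$ on it, since $\theta\log(b_4/b_*)<u(b_4)<\frac12$. Replace $H$ by the new boxes (with coordinates $\omega$ for cells and $\Psi_j\circ\omega$ for holes) and by
$$H'=\{s\le a\},\quad G'=\{|\omega|<2\tau\},\quad\omega'=\omega/\tau,\quad E'=\{|\omega|\le\tau\}.$$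
The new boxes and the discs $O_j$ lie in $\operatorname{int}Q=\{b_4<s<b_2\}$, and over this set $Y$ is $\mathcal P$; so (A1), (A2) for the new boxes follow from (R4), (R3). For $H'$, (A1) holds since $\theta\log(a/b_*)=\log\tau$, the fiber of $\mathcal N$ increases with $s$, and for $s<b_5$ only $\mathcal N$ contributes.

**Step 4: (A3) over $H$.** We go through all points, using (3).

* $s=1$, $|\omega|\le1$: if $|\omega|<1$, a vertical disc. If $|\omega|=1$, the horizontal disc $w=$ const lies in $Y$: outside $H$ near $\partial H$ the set $Y$ is unchanged and contains $E_i$ in its fibers by (A1) for $H$, and inside $\mathcal S_z=E_i$.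
* $\mathcal S$, $b_2<s<1$: vertical disc if $|\omega|<1$, horizontal disc if $|\omega|=1$. $\mathcal S$, $s=b_2$: $\log|\omega|\le0<u(b_2)$ or $\omega=0$, so there is a vertical disc in $\mathcal P$.
* $\mathcal P$, $b_5<s<b_1$: (R5), the exceptions lying in the new $T$. $s=b_1$: $u(b_1)<0$, so $|\omega|<1$ and there is a vertical disc in $\mathcal S$. $s=b_5$: $u(b_5)<\theta\log(b_5/b_*)$, so there is a vertical disc in $\mathcal N$.
* $\mathcal N$, $a<s<b_4$: a vertical disc, or, if $\log|\omega|=\theta\log(s/b_*)$, the local leaf $\omega=A\hat z^\theta$, along which equality persists. $s=b_4$: $\theta\log(b_4/b_*)<u(b_4)$, so there is a vertical disc in $\mathcal P$.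
* $s=a$: these points lie in $\partial H'\times E'$.

So $\mathcal C_{n+1}$ is a configuration.

**Step 5: nesting.** Every box of $\mathcal C_{n+1}$ lies in the box of $\mathcal C_n$ it comes from, and its value set lies in the value set of that box. For cells coming from cells this is $\mathcal R(I_j,J_j)\subset\mathcal R(I_k,J_k)$; for holes coming from cells it is $\overline{G_j}\subset\mathcal R(I_k,J_k)$; for boxes coming from a hole-box the new value sets lie in $\omega_i^{-1}(\{|\omega|\le e^{0.6}\})\subset G_i$ (note $2\tau\le1$). All cells of $\mathcal C_{n+1}$ are new, with $O_k=\Delta(q_k,2\rho_k)$ if $Q_k=\overline\Delta(q_k,\rho_k)$.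

**Step 6: smallness.** Let $\delta_n>0$ be the minimal Euclidean distance between distinct boxes of $\mathcal C_n$, with $\delta_n=1$ if there is only one. We require in addition:

* (N1) all boxes of $\mathcal C_{n+1}$ have value sets of diameter $<2^{-n-1}$; all cells and all newly inserted hole-boxes of $\mathcal C_{n+1}$ have radius $<2^{-n-1}$;
* (N2) the sum of the radii of all cells of $\mathcal C_{n+1}$ is $\le\delta_n/4$.

This is possible. The maps $\omega_k^{-1},\omega_i^{-1}$ are uniformly continuous on $\{|\omega|\le e^{0.6}\}$, so a small $\eta$ in Lemma 7 makes the value sets of the new boxes small. For $H'$ the value set $\omega_i^{-1}(\{|\omega|\le2\tau\})$ shrinks to the point $\omega_i^{-1}(0)$ as $\tau\to0$. For the radii and (N2) use (R2). The order of choices is: first $\tau$; then $b_*$ and $\theta$, the other $b$'s and $u$; finally, there being finitely many applications of Lemma 7, their tolerances $\eta$.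

**Step 7: a uniform bound for later use.** For every $z\in\mathbb C$ and $n\ge0$,
$$\sum_{Q=\overline\Delta(q,\rho)\text{ cell of }\mathcal C_{n+1}}\min\{1,\rho/|z-q|\}\le3.\tag{4}$$
Indeed, at most one box $Z$ of $\mathcal C_n$ has $\operatorname{dist}(z,Z)<\delta_n/2$, or there is only one box. The cells coming from $Z$ (or from the only box) contribute $\le2$ by (c) of Lemma 5. For every other cell $|z-q|\ge\delta_n/2$, so by (N2) these contribute at most $(\delta_n/4)/(\delta_n/2)=\frac12$.

## 9. The set $K$ and the function $f$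

Use the superscript $(n)$ for objects of $\mathcal C_n$. Let $X_n$ be the union of all boxes of $\mathcal C_n$. Then $X_{n+1}\subset X_n$; put $X=\bigcap X_n$. Each hole-box, from its first appearance on, gives a decreasing sequence $H_j^{(n)}$ of discs, concentric in the coordinate $\hat z$, with radii (in that coordinate) multiplied by $a_n=1-4^{-n-1}$ at each step. As $\prod a_n>0$, $\Omega_j:=\bigcap_nH_j^{(n)}$ is a nondegenerate closed disc in $\hat{\mathbb C}$. These are countably many disjoint discs contained in $X$, and $\infty\in\operatorname{int}\Omega_0$. Put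
$$K=\hat{\mathbb C}\setminus\bigcup_j\operatorname{int}\Omega_j,\qquad U=\hat{\mathbb C}\setminus X .$$

**Lemma 8.** $K\subset\mathbb C$ is compact, $\operatorname{Int}K=U$ is connected and contains $\{|z|<1\}$, and $\partial K=X\setminus\bigcup_j\operatorname{int}\Omega_j$.

**Proof.** $K$ is closed in $\hat{\mathbb C}$ and misses a neighborhood of $\infty$. $U$ is open and $U\subset K$. To see $\operatorname{Int}K=U$ we must show that each $z\in K\setminus U=X\setminus\bigcup\operatorname{int}\Omega_j$ is a limit of points of $\bigcup\operatorname{int}\Omega_j$. Here the holes beside the cells are used. The statement is clear if $z\in\partial\Omega_j$ for some $j$. Otherwise let $Z_n\ni z$ be the box of $\mathcal C_n$ containing $z$.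

* If $Z_n$ is a cell $\overline\Delta(q,\rho)$ for infinitely many $n\ge1$, then $\rho<2^{-n}$, and a hole-box in $\Delta(q,4\rho)$ was inserted together with it. That hole-box contains some $\Omega_j$, so $\bigcup\operatorname{int}\Omega_j$ has points within $5\cdot2^{-n}$ of $z$.
* If $Z_n$ is a hole-box for all $n\ge n_0$, then $Z_n$ is newly inserted for infinitely many $n$; otherwise $Z_n=H_j^{(n)}$ for one $j$ and all large $n$, and $z\in\Omega_j$, which is excluded. When it is newly inserted, its radius is $<2^{-n}$, and it contains some $\Omega_j$.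

So $\operatorname{Int}K=U$ and $\partial K=K\setminus U=X\setminus\bigcup\operatorname{int}\Omega_j$. $U=\bigcup_n(\hat{\mathbb C}\setminus X_n)$ is an increasing union of complements of finitely many disjoint closed discs in the sphere, so it is connected. All boxes lie in $H_0^{(0)}=\{|z|\ge1\}\cup\{\infty\}$, so $\{|z|<1\}\subset U$. $\square$

**Definition of $f$.** For $z\in X$ let $Z_n(z)$ be the box of $\mathcal C_n$ containing $z$. The value sets of $Z_n(z)$ are nonempty, compact and decreasing (Step 5 of Section 8), with diameter tending to $0$ by (N1). Let $f(z)$ be their common point. The finitely many boxes of $\mathcal C_n$ are disjoint compact sets, and $|f(z)-f(z')|\le2^{-n}$ if $Z_n(z)=Z_n(z')$, $n\ge1$; so $f$ is continuous on $X$. From now on $f\in C(\partial K)$ is its restriction. For instance, $f$ is constant on each circle $\partial\Omega_j$, since all its points lie in the same boxes.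

**Lemma 9 ($T^{(n)}$ collapses onto the graph of $f$).** If $(z_n,w_n)\in T^{(n)}$ and $(z_n,w_n)\to(z,w)$ in $\mathbb C^2$ along a subsequence, then $z\in\partial K$ and $w=f(z)$.

**Proof.** $z_n\in X_n$, and the $X_n$ are closed and decreasing, so $z\in X$. Also $z_n\in L^{(n)}$, so $z_n\notin\operatorname{int}H_j^{(n)}\supset\operatorname{int}\Omega_j$ once $H_j$ has appeared; hence $z\notin\operatorname{int}\Omega_j$ for every $j$, and $z\in\partial K$ by Lemma 8. Fix $m\ge1$. For $n\ge m$, $z_n$ lies in a box of $\mathcal C_n$ whose value set contains $w_n$ (note $E_i\subset B_i$). This box lies in a box of $\mathcal C_m$ whose value set contains $w_n$. For large $n$ in the subsequence that box is $Z_m(z)$, because the boxes of $\mathcal C_m$ are disjoint and compact. Its value set contains $w_n$ and $f(z)$, so $|w_n-f(z)|\le2^{-m}$. Let $n\to\infty$, then $m\to\infty$. $\square$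

## 10. From $A(K)$ to functions holomorphic near $L^{(n)}$

**Proposition 10.** Inequality (1) holds: for $h_0,\dots,h_N\in A(K)$ and $|w_0|\le1$, $\ \big|\sum_kh_k(0)w_0^k\big|\le\max_{\partial K}\big|\sum_kh_kf^k\big|$.

We want to apply Lemma 1 to $\sum h_k(z)w^k$ on $Y^{(n)}$. The obstacle is that $h_k$ is holomorphic only on $U$, while $L^{(n)}$ contains the cells of $\mathcal C_n$, and Lemma 1 requires holomorphy near $Y^{(n)}$.

**Step 1: removing the singularities on the cells.** Extend each $h=h_k$ to a continuous compactly supported function on $\mathbb C$, again called $h$, with modulus of continuity $\omega_h$. Let $n\ge1$. For a cell $Q=\overline\Delta(q,\rho)$ of $\mathcal C_n$ let $\varphi_Q\in C_c^\infty(\Delta(q,2\rho))$, $0\le\varphi_Q\le1$, $\varphi_Q=1$ near $Q$, $|\bar\partial\varphi_Q|\le C/\rho$, and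
$$t_Q(z)=\varphi_Q(z)(h(z)-h(q))+\frac1\pi\int\frac{h(\zeta)-h(q)}{\zeta-z}\,\bar\partial\varphi_Q(\zeta)\,dm(\zeta).$$
Then $t_Q$ is continuous. The integral term has $\bar\partial$-derivative $-(h-h(q))\bar\partial\varphi_Q$, so $\bar\partial t_Q=\varphi_Q\bar\partial h$ in the sense of distributions. For its size: $|h-h(q)|\le\omega_h(2\rho)$ on $\Delta(q,2\rho)$, and
$$\int_{\Delta(q,2\rho)}\frac{dm(\zeta)}{|\zeta-z|}\le C\min\{\rho,\rho^2/|z-q|\}.$$
Indeed the integral is at most $4\pi\rho$, which is also $\le16\pi\rho^2/|z-q|$ if $|z-q|\le4\rho$; and if $|z-q|\ge4\rho$, then $|\zeta-z|\ge|z-q|/2$ and the integral is $\le8\pi\rho^2/|z-q|$. Since $\varphi_Q(z)=0$ for $|z-q|\ge2\rho$, both terms of $t_Q$ satisfy the bound, and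
$$|t_Q(z)|\le C\omega_h(2\rho)\min\{1,\rho/|z-q|\}.$$
Put $h_{(n)}=h-\sum_Qt_Q$, the sum over the cells of $\mathcal C_n$. It is continuous on $\mathbb C$ and $\bar\partial h_{(n)}=(1-\sum_Q\varphi_Q)\bar\partial h$. Now $h$ is holomorphic on $U\supset\mathbb C\setminus X_n$. Near a cell $Q$ we have $\varphi_Q=1$, and $\varphi_{Q'}=0$ for the other cells $Q'$, because $\Delta(q',2\rho')$ is disjoint from all boxes except $Q'$, and the support of $\varphi_{Q'}$ is a compact subset of that disc. So $\bar\partial h_{(n)}=0$ on $\mathbb C\setminus\bigcup_iH_i^{(n)}=\operatorname{int}L^{(n)}$, and by Weyl's lemma $h_{(n)}$ is holomorphic there. By (4) and (N1),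
$$\sup_{\mathbb C}|h-h_{(n)}|\le3C\,\omega_h(2\cdot2^{-n})\to0 .$$

**Step 2: crossing the boundary of $L^{(n)}$.** *A continuous function $g$ on $L=L^{(n)}$, holomorphic on $\operatorname{int}L$, is a uniform limit on $L$ of functions holomorphic near $L$.* By Cauchy's formula on circles slightly outside the $H_i$, concentric with $\partial H_i$, and letting these circles tend to $\partial H_i$, we get $g=\sum_ig_i$ on $\operatorname{int}L$ with $g_i$ holomorphic on $\hat{\mathbb C}\setminus H_i$. As $g_i=g-\sum_{j\ne i}g_j$ near $\partial H_i$, $g_i$ extends continuously to $\hat{\mathbb C}\setminus\operatorname{int}H_i$. In terms of the coordinate $\hat z_i$ with $H_i=\{|\hat z_i|\le1\}$, the function obtained by replacing $\hat z_i$ by $\lambda\hat z_i$, $\lambda>1$, is holomorphic near $\hat{\mathbb C}\setminus\operatorname{int}H_i$, and by uniform continuity it tends uniformly to $g_i$ there as $\lambda\to1$. Sum over $i$.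

**Step 3: the maximum principle and the limit.** By Steps 1 and 2 there are functions $r_{k,n}$ holomorphic near $L^{(n)}$ with $\sup_{L^{(n)}}|r_{k,n}-h_k|\to0$ as $n\to\infty$. The function $g_n=\sum_kr_{k,n}(z)w^k$ is holomorphic near $Y^{(n)}\subset L^{(n)}\times\{|w|<2\}$. Also $(0,w_0)\in Y^{(n)}$, because all boxes lie in $|z|\ge1$ and so $Y$ over $\{|z|<1\}$ never changes. By (A3) and Lemma 1,
$$|g_n(0,w_0)|\le\max_{T^{(n)}}|g_n|\le\max_{(z,w)\in T^{(n)}}\Big|\sum_kh_k(z)w^k\Big|+o(1).$$
Let the last maximum be attained at $(z_n,w_n)$. These points are bounded, since $L^{(n)}\subset\mathbb C\setminus\operatorname{int}\Omega_0$ and $|w_n|<2$. Pass to a convergent subsequence. By Lemma 9 its limit is $(z,f(z))$ with $z\in\partial K$, so by continuity of the extended $h_k$ the right side tends along the subsequence to $|\sum_kh_k(z)f(z)^k|\le\max_{\partial K}|\sum_kh_kf^k|$. The left side tends to $|\sum_kh_k(0)w_0^k|$. $\square$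

**Proof of Theorem 2.** By Lemma 8, $K$ is compact and $\operatorname{Int}K=U$ is connected and contains $\{|z|<1\}$, in particular $0$. By Proposition 10, $K$ and $f$ satisfy (1). Lemma 3 gives $A(K)|\partial K\subsetneq B\subsetneq C(\partial K)$. So $A(K)|\partial K$ is not a maximal subalgebra of $C(\partial K)$, and the answer to the question is negative. $\blacksquare$
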